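
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The codimension of degenerate eigenvalues\\ of loop-free quantum graphs}


\begin{abstract}
The eigenvalues of the Kirchhoff Laplacian on a metric graph with $n$ edges are recorded by a hypersurface in the torus $\mathbb T^n$, the secular manifold, and the degenerate eigenvalues by its singular part. We prove that for a connected loop-free graph with at least three vertices, none of them of degree $2$, the singular part has codimension at least $2$ in the secular manifold. This confirms a conjecture. We also determine exactly which graphs have codimension $1$, and show that the bound $2$ is attained, for instance by every tree with more than one edge.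
\end{abstract}

\section{Introduction}

\subsection{The secular manifold}

Let $\Gamma$ be a finite connected graph with $n\ge 1$ edges $e_1,\dots,e_n$. Loops and multiple edges are allowed in general, but we always assume that \emph{no vertex has degree $2$}. This excludes only the circle and subdivided edges: a function satisfying the vertex conditions below passes through a vertex of degree $2$ as if it were an interior point of an edge.

Positive lengths $\vec\ell=(\ell_1,\dots,\ell_n)$ turn $\Gamma$ into a metric graph. The \emph{quantum graph} $(\Gamma,\vec\ell,\Delta)$ is the operator $-d^2/dx^2$ on it with \emph{Kirchhoff} vertex conditions: functions are continuous at each vertex, and the outgoing derivatives at each vertex have sum zero.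

Each edge gives two directed edges; the reverse of $b$ is $\bar b$. Let $S$ be the $2n\times2n$ bond scattering matrix: if $b$ terminates at the vertex $v$ from which $b'$ originates, then $S_{b'b}=\frac2{\deg v}-\delta_{b',\bar b}$, and otherwise $S_{b'b}=0$. For $z=(z_1,\dots,z_n)\in\mathbb T^n=(S^1)^n$ let $U(z)$ be the diagonal matrix with entry $z_j$ at both directed edges coming from $e_j$. The \emph{secular manifold} and its \emph{singular part} are
\[
\Sigma_\Gamma=\{z\in\mathbb T^n:\det(I-U(z)S)=0\},\qquad
\Sigma_\Gamma^{\rm sing}=\{z\in\Sigma_\Gamma:\dim\ker(I-U(z)S)\ge2\}.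
\]
For $k>0$, the number $k^2$ is an eigenvalue of $(\Gamma,\vec\ell,\Delta)$ of multiplicity $\dim\ker(I-U(z)S)$ at the point $z=(e^{ik\ell_1},\dots,e^{ik\ell_n})$; we recall why in Section~\ref{sec:prelim}. So $\Sigma_\Gamma$ sees all positive eigenvalues for all choices of lengths at once, and $\Sigma_\Gamma^{\rm sing}$ sees the degenerate ones. Both are real algebraic, $\dim\Sigma_\Gamma=n-1$ (Lemma~\ref{lem:dimD}), and the object of this paper is the codimension
\[
c_\Gamma=\dim\Sigma_\Gamma-\dim\Sigma_\Gamma^{\rm sing},
\qquad c_\Gamma=\infty\ \text{ if }\ \Sigma_\Gamma^{\rm sing}=\emptyset .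
\]
It measures how rare degeneracies are. Indeed, if $c_\Gamma<\infty$, then $\Sigma_\Gamma^{\rm sing}$ is a finite union of submanifolds of dimension at most $n-1-c_\Gamma$, so the vectors $\theta\in\mathbb R^n_{>0}$ with $(e^{i\theta_j})_j\in\Sigma_\Gamma^{\rm sing}$ form a countable union of such submanifolds. The length vectors $\vec\ell=\theta/k$ with a degenerate positive eigenvalue therefore lie in countably many smooth images of manifolds of dimension at most $n-c_\Gamma$: the codimension in the space of lengths is again at least $c_\Gamma$.

It is known that $c_\Gamma\ge1$ whenever $\Gamma$ is not a circle, and that this bound is attained in general, for example by the lasso. A short proof of the bound is included as Proposition~\ref{prop:warmup}.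

\subsection{What one expects, and two exceptions}

That $1$ is a double eigenvalue should mean that a certain symmetric $2\times2$ matrix vanishes. This is three equations on the $n$ parameters $z_j$, so one expects $\dim\Sigma^{\rm sing}_\Gamma=n-3$, that is, $c_\Gamma=2$. The expectation fails when $\Gamma$ has a reason to satisfy one of the three equations for free.

\begin{example}[Loops]\label{ex:loop}
Let $e_1$ be a loop with $z_1=1$, say of length $2\pi$. Then $\sin x$ on $e_1$, extended by $0$, solves $f''=-f$ with Kirchhoff conditions, whatever the rest of the graph is. A second solution costs only one more condition, so $\dim\Sigma_\Gamma^{\rm sing}\ge n-2$ (details in Section~\ref{sec:B}).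
\end{example}

\begin{definition}
A graph is \emph{mandarin} if it consists of two vertices, at least one edge, and no loops.
\end{definition}

\begin{example}[Mandarins]\label{ex:mandarin}
Let $\Gamma$ be a mandarin, with $e_j=[0,\theta_j]$ parametrized from the same vertex for all $j$, and suppose $x_j=\tan(\theta_j/2)$ is finite and nonzero for all $j$. Put
\[
f=\frac{\cos(x-\theta_j/2)}{\cos(\theta_j/2)},\qquad g=\frac{\sin(x-\theta_j/2)}{\sin(\theta_j/2)}\qquad\text{on }e_j .
\]
Then $f$ has value $1$ and outgoing derivative $x_j$ at both ends of $e_j$, while $g$ has values $-1,1$ and outgoing derivatives $1/x_j,-1/x_j$. So $f$ and $g$ are linearly independent, and both are Kirchhoff solutions as soon as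
\begin{equation}\label{eq:mandarin}
\sum_jx_j=0,\qquad \sum_j\frac1{x_j}=0 .
\end{equation}
These are two equations rather than three: the reflection exchanging the two vertices forces the off-diagonal entry of the symmetric matrix to vanish. For $n=4$ every $(\alpha,-\alpha,\beta,-\beta)$ with $\alpha,\beta\ne0$ solves \eqref{eq:mandarin}; in terms of $z$ this reads $z_1z_2=z_3z_4=1$, a two-dimensional family of degenerate points, and $2=n-2$. For $n=3$ the system has no solution in nonzero reals (Lemma~\ref{lem:algebra}).
\end{example}

One may hope that these are the only systematic exceptions. This is the following conjecture, stated in \cite{REU}: \emph{if $\Gamma$ is loop-free and not mandarin, then $c_\Gamma\ge2$.} We prove it.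

\begin{theorem}\label{thm:A}
Let $\Gamma$ be a finite connected graph without vertices of degree $2$ and with $n\ge1$ edges. If $\Gamma$ is loop-free and not mandarin, then $\dim\Sigma_\Gamma^{\rm sing}\le n-3$, that is, $c_\Gamma\ge2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\Gamma$ be a finite connected graph without vertices of degree $2$ and with $n\ge1$ edges.
\begin{enumerate}
\item[(1)] $c_\Gamma=1$ if and only if $\Gamma$ has a loop or $\Gamma$ is a mandarin with at least $4$ edges. The mandarin with $3$ edges has $c_\Gamma=2$, and the single edge has $c_\Gamma=\infty$.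
\item[(2)] If $\Gamma$ is loop-free, not mandarin, and has two parallel edges or a vertex incident to two pendant edges, then $c_\Gamma=2$. In particular $c_\Gamma=2$ for every tree with more than one edge, so Theorem~\ref{thm:A} is sharp.
\end{enumerate}
\end{theorem}

\subsection{The idea of the proof}

A first variation formula (Lemma~\ref{lem:variation}) turns the three expected equations into three coordinates of a linear map. On a $2$-plane $\Pi$ of solutions, each edge $e$ defines a quadratic form $Q_e|_\Pi$ (the energy on $e$). Near a generic point $z$ of $\Sigma^{\rm sing}_\Gamma$, and for every $2$-plane $\Pi$ of solutions at $z$, the codimension of $\Sigma^{\rm sing}_\Gamma$ in $\mathbb T^n$ is at least the dimension of the span of these forms in the three-dimensional space $\mathrm{Sym}^2\Pi^*$. If Theorem~\ref{thm:A} fails, then on a set of dimension $n-2$ the forms span at most a plane, and can be diagonalized simultaneously: there are two independent solutions $f,g$ with $fg+f'g'=0$ on \emph{every} edge. Such pairs are rigid. Where both functions live, they wind around each other like a cosine and a sine, and $z_e$ can be computed from the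 vertex values of $f$ and $g$ and one extra number per edge. The proof consists in counting parameters and finding that, with at least three vertices, there are never enough of them. A model of the argument is Proposition~\ref{prop:warmup}, where the count takes only a few lines.

Section~\ref{sec:prelim} collects preliminaries, Section~\ref{sec:variation} contains the variation formula and the model argument, and Section~\ref{sec:pairs} produces the orthogonal pairs and divides the proof into three cases, treated in Sections~\ref{sec:caseI}--\ref{sec:caseIII}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.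

\section{Preliminaries}\label{sec:prelim}

\subsection{Solutions at frequency one}

Let $H$ be a finite graph with $m\ge1$ edges and no isolated vertices; it need not be connected, and loops, multiple edges and vertices of degree $2$ are allowed. At each vertex impose either the Kirchhoff condition or the Dirichlet condition $f=0$ at that vertex. For $z\in\mathbb T^m$ write $z_e=e^{i\theta_e}$ with $\theta_e>0$, identify $e$ with $[0,\theta_e]$, and let
\[
\mathcal E_H(z)=\{f\text{ real}:\ f''=-f\text{ on every edge, and the vertex conditions hold}\}.
\]
Writing $f=A_e\cos x+B_e\sin x$ on $e$, we see that $\mathcal E_H(z)$ is the kernel of a matrix whose entries are polynomials in $\cos\theta_e,\sin\theta_e$. In these coordinates it depends only on $z$ and not on the lifts $\theta_e$. Along a curve or submanifold of $\mathbb T^m$ we use smooth local lifts $\theta_e>0$; tangent vectors of $\mathbb T^m$ are vectors in $\mathbb R^m$. We write $\partial_ef(v)$ for the outgoing derivative at an end $v$ of $e$; a loop has two ends at the same vertex and contributes two terms to a sum over the edge ends at $v$.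

For $\Gamma$ with Kirchhoff conditions everywhere we write $\mathcal E(z)$. Then
\[
\dim_{\mathbb C}\ker(I-U(z)S)=\dim_{\mathbb R}\mathcal E(z).
\]
Indeed, write a complex solution on an edge as $\alpha_be^{ix_b}+\alpha_{\bar b}e^{ix_{\bar b}}$, where $x_b$ is the distance from the origin of $b$. At a vertex $v$ of degree $d$, the wave arriving along $b$ has amplitude $\iota_b=z_b\alpha_b$ and the wave leaving along $\bar b$ has amplitude $\alpha_{\bar b}$. The vertex conditions say that $\iota_b+\alpha_{\bar b}=\varphi$ does not depend on $b$ and $\sum(\alpha_{\bar b}-\iota_b)=0$. Equivalently $d\varphi=2\sum\iota_b$ and $\alpha_{\bar b}=\varphi-\iota_b$, that is, $\alpha=SU\alpha$, or $(I-US)U\alpha=0$. Rescaling lengths by $k$ gives the statement on the eigenvalue $k^2$ in the introduction. Thus $\Sigma_\Gamma^{\rm sing}=\{z:\dim\mathcal E(z)\ge2\}$.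

For $f''=-f$ and $h''=-h$ on $e$, put
\[
Q_e(f,h)=fh+f'h' .
\]
This is constant on $e$, since its derivative is $f'h+fh'-fh'-f'h=0$. Moreover $Q_e(f,f)\ge0$, with equality only if $f\equiv0$ on $e$.

\subsection{Semialgebraic dimension}

We put $\dim\emptyset=-\infty$ and use the following standard facts \cite[Ch.~2]{BCR}.
\begin{enumerate}
\item[(D1)] Images of semialgebraic sets under semialgebraic maps are semialgebraic. If all nonempty fibers of a semialgebraic map $\varphi:X\to Y$ have dimension between $r$ and $R$, then $\dim\varphi(X)+r\le\dim X\le\dim\varphi(X)+R$.
\item[(D2)] The dimension of a finite union is the maximum of the dimensions.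
\item[(D3)] A semialgebraic set of dimension $d$ is a finite union of smooth submanifolds of dimension at most $d$, and for every $0\le d'\le d$ it contains a smooth semialgebraic submanifold of dimension $d'$. A semialgebraic subset of $\mathbb R^m$ or $\mathbb T^m$ has dimension $m$ if and only if it has interior points. The zero set of a nonzero polynomial in $\mathbb R^m$ has dimension less than $m$.
\item[(D4)] A semialgebraic subset of $\mathbb R$ is a finite union of points and intervals.
\end{enumerate}

\begin{lemma}\label{lem:dimD}
For $H$ as above, $D_H=\{z\in\mathbb T^m:\mathcal E_H(z)\ne0\}$ is semialgebraic of dimension exactly $m-1$. In particular $\dim\Sigma_\Gamma=n-1$.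
\end{lemma}

\begin{proof}
$D_H$ is defined by the vanishing of minors of a matrix with polynomial entries. The Laplacian on $H$ with the given vertex conditions has discrete spectrum tending to $+\infty$, for all edge lengths.

Suppose $D_H$ has an interior point $e^{i\theta}$, $\theta\in\mathbb R^m_{>0}$. Then $e^{ik\theta}\in D_H$ for all $k$ near $1$, so $k^2$ is an eigenvalue of $H$ with lengths $\theta$ for all these $k$, contradicting discreteness. So $\dim D_H\le m-1$.

Conversely, let $\widetilde D=\{\theta\in\mathbb R_{>0}^m:e^{i\theta}\in D_H\}$. Since positive eigenvalues exist for all lengths, $\widetilde D$ meets every ray in $\mathbb R^m_{>0}$. If $\dim D_H\le m-2$, then $\widetilde D$ is a countable union of submanifolds of dimension at most $m-2$ (empty if $m=1$), so its radial projection has measure $0$ in the $(m-1)$-dimensional space of rays, a contradiction.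
\end{proof}

\subsection{The mandarin equations}

The system \eqref{eq:mandarin} will reappear at individual vertices and at clusters of vertices.

\begin{lemma}\label{lem:algebra}
Let $m\ge1$ and let $x_1,\dots,x_m$ be nonzero reals with $\sum x_i=\sum1/x_i=0$. Then $m\ne1$ and $m\neq3$. If $m=4$, then $\{x_1,\dots,x_4\}=\{\alpha,-\alpha,\beta,-\beta\}$ as multisets for some $\alpha,\beta$.
\end{lemma}

\begin{proof}
Let $\sigma_i$ be the elementary symmetric functions; $\sigma_1=0$ and $\sigma_{m-1}=\sigma_m\sum1/x_i=0$. For $m=1$ the first says $x_1=0$. For $m=3$ we get $\sum x_i^2=\sigma_1^2-2\sigma_2=0$. Both are impossible. For $m=4$ we get $\prod(T-x_i)=T^4+\sigma_2T^2+\sigma_4$, an even polynomial, so its multiset of nonzero roots is invariant under $x\mapsto-x$.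
\end{proof}

\section{The variation formula and a model case}\label{sec:variation}

\begin{lemma}\label{lem:variation}
Let $M\subset\mathbb T^n$ be a smooth submanifold on which $\dim\mathcal E(z)$ is constant. For $z\in M$, $t\in T_zM\subset\mathbb R^n$ and $f,h\in\mathcal E(z)$,
\[
\sum_et_e\,Q_e(f,h)=0 .
\]
\end{lemma}

\begin{proof}
On $M$ the spaces $\mathcal E(z)$ are kernels of a smooth matrix of constant rank, so they form a smooth vector bundle. Choose a curve $\theta(s)$ in $M$ with $\theta(0)$ a lift of $z$ and $\dot\theta(0)=t$, and extend $h$ to a smooth family $h_s\in\mathcal E$ along it. All dots and $s$-derivatives below are taken at $s=0$.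

Let $e=[0,\theta_e]$ with end $u$ at $0$ and end $v$ at $\theta_e$ (for a loop, $u$ and $v$ are two ends at the same vertex), and let $\dot h(x)=\partial_sh_s(x)$ at fixed $x$. Since $\dot h''=-\dot h$, the expression $f'\dot h-f\dot h'$ is constant on $e$. Let $\dot H_w$ be the derivative of $s\mapsto h_s(w)$ at a vertex $w$. At the moving end $v$,
\[
\dot h(\theta_e)=\dot H_v-t_eh'(\theta_e),\qquad
\dot h'(\theta_e)=\tfrac d{ds}\big[h_s'(\theta_e(s))\big]+t_eh(\theta_e),
\]
where we used $h''=-h$. Since $f'(\theta_e)=-\partial_ef(v)$ and $h_s'(\theta_e(s))=-\partial_eh_s(v)$, the values of $f'\dot h-f\dot h'$ at $v$ and at $u$ are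
\[
-\partial_ef(v)\dot H_v+f(v)\tfrac d{ds}\partial_eh_s(v)-t_eQ_e(f,h)
\quad\text{and}\quad
\partial_ef(u)\dot H_u-f(u)\tfrac d{ds}\partial_eh_s(u).
\]
Equating them gives, with the sum over the two ends $w$ of $e$,
\[
\sum_{w}\Big(-\partial_ef(w)\,\dot H_w+f(w)\tfrac d{ds}\partial_eh_s(w)\Big)=t_eQ_e(f,h).
\]
Sum over all edges and collect the terms on the left at each vertex $w$. They are $-\dot H_w\sum\partial_ef(w)+f(w)\frac d{ds}\sum\partial_eh_s(w)=0$, by the Kirchhoff conditions for $f$ and $h_s$.
\end{proof}

Let $\Pi\subset\mathcal E(z)$ be a $2$-plane. By the lemma, $T_zM$ lies in the kernel of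
\begin{equation}\label{eq:map}
\mathbb R^n\to\mathrm{Sym}^2\Pi^*,\qquad t\mapsto\sum_et_e\,Q_e|_\Pi .
\end{equation}
The target has dimension $3$, and this is the precise form of the ``three equations'' of the introduction. If $M$ has codimension less than $3$, then the forms $Q_e|_\Pi$ do not span the target. Their span always contains the form $P=\sum_eQ_e|_\Pi$, which is positive definite since $Q_e(f,f)=0$ for all $e$ only if $f=0$.

To see how a small span leads to a contradiction, we first treat the most degenerate situation, where all $Q_e|_\Pi$ are proportional. The following observation is used here and in two of the three cases of the main proof. For solutions $f,g\in\mathcal E(z)$, we call an edge $e$ \emph{balanced} if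
\[
Q_e(f,g)=0\quad\text{and}\quad Q_e(f,f)=Q_e(g,g)>0 .
\]

\begin{lemma}\label{lem:balanced}
Let $e$ be a balanced edge directed from $u$ to $v$, and $\psi=f+ig$. For one sign $\sigma\in\{1,-1\}$ we have $\psi'=\sigma i\psi$ on all of $e$. Hence $|\psi|$ is a nonzero constant on $e$, the outgoing derivatives of $\psi$ are $\sigma i\psi(u)$ and $-\sigma i\psi(v)$, and $z_e=(\psi(v)/\psi(u))^{\sigma}$. If all edges at a vertex $w$ are balanced, then $\deg w$ is even.
\end{lemma}

\begin{proof}
Write $\psi=\alpha e^{ix}+\beta e^{-ix}$. Then $4\alpha\beta=\psi^2+\psi'^2=Q_e(f,f)-Q_e(g,g)+2iQ_e(f,g)=0$, so $\alpha=0$ or $\beta=0$, and not both since $f\not\equiv0$ on $e$. The rest of the first part follows. At $w$, the Kirchhoff condition for $\psi$ is $\sum\pm i\psi(w)=0$ with $\deg w$ terms and $\psi(w)\ne0$.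
\end{proof}

\begin{proposition}\label{prop:warmup}
Let $\Gamma$ be connected, without vertices of degree $2$, with $n\ge1$ edges. Then $c_\Gamma\ge1$.
\end{proposition}

\begin{proof}
Suppose $\dim\Sigma_\Gamma^{\rm sing}\geq n-1$. The sets $\{z:\dim\mathcal E(z)=d\}$ are semialgebraic, so by (D2), (D3) there is a smooth semialgebraic submanifold $M\subset\Sigma_\Gamma^{\rm sing}$ of dimension $n-1$ with $\dim\mathcal E(z)$ constant on $M$. Let $z\in M$ and let $\Pi\subset\mathcal E(z)$ be a $2$-plane. The map \eqref{eq:map} has rank at most $1$, so $Q_e|_\Pi=\lambda_eP$ with $\lambda_e\ge0$. Let $f,g$ be a $P$-orthonormal basis of $\Pi$ and $\psi=f+ig$. Each edge is balanced or has $\psi\equiv0$. So $|\psi|$ is constant on every edge, hence on $\Gamma$; as $\psi\not\equiv0$, all edges are balanced.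

Let $N$ be the number of vertices. All degrees are even by Lemma~\ref{lem:balanced}, and not $2$, so they are at least $4$ and $n\ge2N$. On the other hand, $z$ is determined by the $N$ phases of $\psi$ at the vertices, up to a global rotation of $\psi$ and finitely many choices of signs. So $n-1=\dim M\le N-1\le\frac n2-1$, a contradiction.
\end{proof}

The assumption on degrees is essential: for a circle subdivided by $N$ vertices, $n=N$, and $\{\prod z_e=1\}$ is a set of degenerate points of dimension $n-1$.

\section{Orthogonal pairs}\label{sec:pairs}

From here to the end of Section~\ref{sec:caseIII}, $\Gamma$ is loop-free and not mandarin, with $N$ vertices. Then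
\[
N\ge3,
\]
since one vertex and $n\ge1$ would force a loop, and a connected loop-free graph on two vertices is a mandarin. Consequently $n\ge2$. \textbf{We assume, for contradiction, that $\dim\Sigma_\Gamma^{\rm sing}\ge n-2$.} As in the proof of Proposition~\ref{prop:warmup} there is a smooth semialgebraic submanifold $M\subset\Sigma^{\rm sing}_\Gamma$ of dimension $n-2$ on which $\dim\mathcal E(z)$ is constant.

\begin{lemma}\label{lem:pairs}
For $z\in M$, every $2$-plane $\Pi\subset\mathcal E(z)$ has a basis $f,g$ with
\begin{equation}\label{eq:orth}
fg+f'g'=0\quad\text{on every edge.}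
\end{equation}
\end{lemma}

\begin{proof}
The kernel of \eqref{eq:map} contains $T_zM$, so the forms $Q_e|_\Pi$ span a space of dimension at most $2$. It contains the positive definite form $P$. So it is spanned by $P$ and at most one further form, and these two can be diagonalized simultaneously; in the resulting basis all $Q_e|_\Pi$ are diagonal.
\end{proof}

For such a pair we write
\[
a_e=Q_e(f,f),\quad b_e=Q_e(g,g),\quad p_v=f(v),\quad q_v=g(v),
\]
and $a,b\in\mathbb R^n$ for the vectors with entries $a_e,b_e$. An edge is
\begin{itemize}
\item an \emph{$f$-edge} if $a_e>0=b_e$, a \emph{$g$-edge} if $a_e=0<b_e$ (both are called \emph{pure});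
\item \emph{mixed} if $a_e,b_e>0$;
\item \emph{null} if $a_e=b_e=0$.
\end{itemize}
The \emph{type} of $(z,f,g)$ records the kind of each edge, which of the numbers $p_v,q_v$ vanish, the sign of the Wronskian $fg'-f'g$ on each edge with respect to a fixed reference orientation, and the edges $uv$ for which $(p_u^2,q_u^2)=(p_v^2,q_v^2)$.

There are finitely many types. The set of $z\in M$ admitting an independent pair with \eqref{eq:orth} of a given type is semialgebraic, being the projection of a set given by polynomial conditions on $z$ and the coefficients of $f$ and $g$. So one of these sets has dimension $n-2$. Replacing $M$ by a smooth semialgebraic submanifold of that set, \textbf{we assume that every $z\in M$ admits a pair $f,g$ of one and the same type}, with $\dim M=n-2$ as before. Only the type is constant; we do not need $f,g$ to depend continuously on $z$. Multiplying $f$ or $g$ by a positive constant preserves \eqref{eq:orth} and the type.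

\begin{lemma}\label{lem:facts}
For $z\in M$ and a pair $f,g$ as above:
\begin{enumerate}
\item[(A)] $a\cdot t=b\cdot t=0$ for all $t\in T_zM$. If $a,b$ are linearly independent, the annihilator of $T_zM$ is $\mathrm{span}(a,b)$.
\item[(W)] The Wronskian $fg'-f'g$ is a flow on $\Gamma$: it is constant on each oriented edge, changes sign under reversal, and its outgoing values at each vertex have sum $0$. Its square on $e$ is $a_eb_e$. So it is nonzero exactly on mixed edges, and a mixed edge is not a bridge.
\item[(S)] Let $v$ be an end of a mixed edge $e$. Then $\partial_ef(v)\,\partial_eg(v)=-p_vq_v$, and $p_v,q_v$ do not both vanish. If $p_v=0$, then $\partial_eg(v)=0$; if $q_v=0$, then $\partial_ef(v)=0$.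
\end{enumerate}
\end{lemma}

\begin{proof}
(A) is Lemma~\ref{lem:variation}, applied to $(f,f)$ and $(g,g)$, together with $\dim T_zM=n-2$.

(W) The Wronskian is constant on an oriented edge since $f''g=fg''$. Its outgoing values at $v$ have sum $p_v\sum\partial_eg(v)-q_v\sum\partial_ef(v)=0$. By \eqref{eq:orth} and the identity $(fg'-f'g)^2+(fg+f'g')^2=(f^2+f'^2)(g^2+g'^2)$ its square is $a_eb_e$. Summing the outgoing values over the vertices on one side of a bridge leaves only the value on the bridge, which is therefore $0$.

(S) The first equation is \eqref{eq:orth} at $v$. If $p_v=q_v=0$, then $\partial_ef(v)=0$ or $\partial_eg(v)=0$, so $f$ or $g$ has zero Cauchy data on $e$ and vanishes on $e$, which is then not mixed. If $p_v=0$, then $\partial_ef(v)\ne0$ since $f\not\equiv0$ on $e$, so $\partial_eg(v)=0$; similarly if $q_v=0$.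
\end{proof}

There are three cases: no edge is mixed (Section~\ref{sec:caseI}); there are mixed and pure edges (Section~\ref{sec:caseII}); there are mixed but no pure edges (Section~\ref{sec:caseIII}).

\section{No mixed edges}\label{sec:caseI}

If no edge is mixed, $f$ and $g$ live on disjoint sets of edges. Each set carries a Kirchhoff solution that vanishes where the set meets the rest of the graph. A nonzero Kirchhoff solution on a subgraph $H$ costs one condition on $z_H=(z_e)_{e\in E(H)}$, by Lemma~\ref{lem:dimD}. The extra vanishing should cost one more, and this would suffice.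

\begin{lemma}\label{lem:boundary}
Let $H$ be a connected loop-free graph with $n_H\ge1$ edges and $\emptyset\ne\partial\subset V(H)$, such that all vertices outside $\partial$ have degree $\ne2$. Let $A\subset\mathbb T^{n_H}$ be the set of $z$ for which there is a Kirchhoff solution $g$ on $H$ (that is, $g''=-g$ on every edge, with Kirchhoff conditions at all vertices, including those in $\partial$) such that $g\not\equiv0$ on every edge and $g=0$ on $\partial$. Then $\dim A\le n_H-2$.
\end{lemma}

Both assumptions matter. For a single edge with $\partial=\emptyset$, the solution $\cos x$ gives the set $z^2=1$ of dimension $n_H-1$. For two edges forming a cycle through $w\in\partial$ and a vertex $v\notin\partial$ of degree $2$, the function $\sin x$ (with $x$ measured along the cycle from $w$) gives the set $z_1z_2=1$, again of dimension $n_H-1$.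

\begin{proof}
\emph{Parameters.} Put $s_e=\sqrt{Q_e(g,g)}>0$ and $q_v=g(v)$. At an end $v$ of $e$ we have $q_v^2+(\partial_eg(v))^2=s_e^2$, so $\partial_eg(v)=\epsilon_{v,e}\sqrt{s_e^2-q_v^2}$ with a sign $\epsilon_{v,e}$. Fix one of the finitely many sign patterns. Let $Y$ be the set of $((q_v)_{v\notin\partial},(s_e)_e)$ with $s_e>0$, $s_e^2\ge q_v^2$ whenever $v$ is an end of $e$, and
\[
\sum_{e\ni v}\epsilon_{v,e}\sqrt{s_e^2-q_v^2}=0\quad\text{for all }v,\qquad\text{where }q_v=0\text{ on }\partial .
\]
Along an edge traversed from $u$ to $v$, the function $g-ig'$ has derivative $g'+ig=i(g-ig')$, so it equals $Ce^{ix}$ with $C\ne0$, and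
\[
z_e=\frac{q_v+i\,\partial_eg(v)}{q_u-i\,\partial_eg(u)} .
\]
Thus $z$ is a semialgebraic function on $Y$. It is invariant under the free action of positive scalings of $(q,s)$, so its fibers have dimension at least $1$ and $\dim z(Y)\le\dim Y-1$. As $A$ is contained in the union of the sets $z(Y)$ over the sign patterns, it suffices to show $\dim Y\le n_H-1$.

\emph{Vertices that do not determine $q_v$.} For given $s$, let $J=J(s)$ be the set of $v\notin\partial$ for which
\[
\phi_v(y)=\sum_{e\ni v}\epsilon_{v,e}\sqrt{s_e^2-y}
\]
vanishes identically on $[0,\min_{e\ni v}s_e^2]$. If $v\notin J\cup\partial$, then $\phi_v$ has finitely many zeros there by (D4), since it is semialgebraic, analytic for $y<\min s_e^2$, and not identically zero. So $s$ leaves finitely many possibilities for $q_v$. Let $Y_J\subset Y$ be the part where $J(s)=J$, and $S_J$ its projection to $s$. Then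
\[
\dim Y_J\le\dim S_J+|J| .
\]
It remains to prove $\dim S_J\le n_H-1-|J|$ for every $J$.

\emph{The case $J=\emptyset$.} At $w\in\partial$ the Kirchhoff condition is $\sum_{e\ni w}\epsilon_{w,e}s_e=0$. Since $H$ is connected and loop-free with an edge, this is a nontrivial linear equation.

\emph{The case $J\ne\emptyset$.} For distinct $\varsigma_1,\dots,\varsigma_r>0$ the functions $\sqrt{\varsigma_i^2-y}$ are linearly independent on $[0,\min\varsigma_i^2]$: as $y$ approaches the smallest $\varsigma_i^2$, only one of them has unbounded derivative, so its coefficient in a linear relation is $0$; the remaining relation extends analytically up to the next $\varsigma_i^2$, and one repeats the argument. Hence at $v\in J$ the signs $\epsilon_{v,e}$ have sum $0$ over each group of edges with equal $s_e$, and the edges at $v$ can be perfectly matched into pairs with equal $s$. So $\deg v$ is even, and being neither $0$ nor $2$ it is at least $4$.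

Fix matchings at all $v\in J$ (finitely many choices). Let $R$ be the multigraph with vertex set $E(H)$ and one $R$-edge for each matched pair at each $v\in J$. An edge $e\in E(H)$ is matched at most once at each of its two distinct ends, so it has $R$-degree at most $2$. Hence the components of $R$ are paths (possibly of length $0$) and cycles, and cycles have length at least $2$. The number of $R$-edges is
\[
P=\sum_{v\in J}\tfrac12\deg v\ge2|J| .
\]
The equations $s_e=s_{e'}$ along $R$-edges have rank $P-\#\text{cycles}\ge P/2\ge|J|$. Suppose the rank is exactly $|J|$. Then $\#\text{cycles}=P/2$, so every $R$-edge lies in a cycle of length $2$. Every edge of $H$ at a vertex of $J$ then has $R$-degree $2$, so it is matched at both ends, and both its ends are in $J$. As $H$ is connected, $J=V(H)$, contradicting $\partial\ne\emptyset$. So the rank is at least $|J|+1$ and $\dim S_J\le n_H-|J|-1$.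
\end{proof}

Now suppose no edge is mixed. Since $f,g\ne0$, there are $f$-edges and $g$-edges. Let $H$ be a connected component of the subgraph formed by the $g$-edges and their ends, and $\partial H$ the set of its vertices incident to edges outside $H$. Since $\Gamma$ is connected and has an $f$-edge, $\partial H\ne\emptyset$. Vertices of $H$ outside $\partial H$ have their full $\Gamma$-degree in $H$, which is not $2$. An edge outside $H$ at $w\in\partial H$ is an $f$-edge or null, so $g\equiv0$ on it. Hence $g(w)=0$, and $g|_H$ satisfies the Kirchhoff conditions on $H$. Finally $g\not\equiv0$ on every edge of $H$. By Lemma~\ref{lem:boundary}, $z_H$ lies in a set of dimension at most $n_H-2$. The same holds, with $f$ in place of $g$, for a component of the subgraph of $f$-edges, whose edges are different. Hence $\dim M\le n-4$, a contradiction.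

\section{Mixed and pure edges}\label{sec:caseII}

Suppose now there are mixed edges and pure edges. By symmetry let there be a $g$-edge, and let $H$ be a connected component of the subgraph of $g$-edges, with $n_H$ edges. The pure part $H$ imposes a condition of its own on $M$; compared with (A), this will force all edges outside $H$ to be null or, after scaling, balanced.

\emph{$g|_H$ is a Kirchhoff solution on $H$.} Let $w$ be a vertex of $H$. Since $f\equiv0$ on $g$-edges, $p_w=0$. So mixed edges at $w$ have $\partial_eg(w)=0$ by (S), and on $f$-edges and null edges $g\equiv0$. All other edges at $w$ are $g$-edges and lie in $H$.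

\emph{Consequence for $T_zM$.} By Lemma~\ref{lem:dimD}, the projection of $M$ to $\mathbb T^{E(H)}$ has dimension at most $n_H-1$. So this projection is nowhere a submersion on $M$: at each $z\in M$ some nonzero $\omega\in\mathbb R^n$ supported on $E(H)$ annihilates $T_zM$. Since $a=0$ and $b>0$ on $H$, while $a\ne0$, the vectors $a,b$ are independent, and (A) gives $\omega=\lambda a+\mu b$. Outside $H$ this says $\lambda a_e+\mu b_e=0$.
\begin{itemize}
\item If $\lambda=0$ or $\lambda\mu>0$, then $b=0$ outside $H$. But a mixed edge lies outside $H$.
\item If $\mu=0$, then $a=0$ outside $H$. Since also $a=0$ on $H$, we get $f=0$, which is impossible.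
\end{itemize}
So $\lambda\mu<0$, and there is $\rho>0$ with $b_e=\rho a_e$ for all $e$ outside $H$. In particular, edges outside $H$ are mixed or null. Scaling $g$, we get $\rho=1$; then every mixed edge is balanced. Let $\psi=f+ig$.

\emph{Counting edges.} Let $n_B,n_0$ be the numbers of mixed and null edges, so $n=n_H+n_B+n_0$. Let $V_B$ be the number of vertices on mixed edges, and $h$ the number of those lying in $H$. At a vertex $w$ on a mixed edge $\psi(w)\ne0$, so $w$ has no null edges.
\begin{itemize}
\item If $w\notin H$, all edges at $w$ are mixed, hence balanced. By Lemma~\ref{lem:balanced}, $\deg w$ is even, and so at least $4$.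
\item If $w\in H$, then $p_w=0$ and $\psi(w)=iq_w$ with $q_w\ne0$. On a mixed edge $\partial_e\psi(w)=\pm i\psi(w)=\mp q_w$ is real, so $\partial_ef(w)=\mp q_w$; and $f\equiv0$ on $H$. The Kirchhoff condition for $f$ shows that the number of mixed edges at $w$ is even, and so at least $2$.
\end{itemize}
Adding up, $2n_B\ge4(V_B-h)+2h$, that is,
\begin{equation}\label{eq:II1}
n_B\ge2V_B-h .
\end{equation}

\emph{Counting parameters.} By Lemma~\ref{lem:balanced}, the $z_e$ of mixed edges are determined, up to finitely many signs, by the phases of $\psi$ at the $V_B$ vertices, and $h$ of these phases are $\pm i$. So these $z_e$ vary in a set of dimension at most $V_B-h$. Also $z_H$ varies in dimension at most $n_H-1$, and the $z_e$ of null edges in dimension at most $n_0$. From $\dim M=n-2$ we get $n_H+n_B+n_0-2\le(V_B-h)+(n_H-1)+n_0$, that is, $n_B\le V_B-h+1$. With \eqref{eq:II1} this gives $V_B\le1$. But a mixed edge has two distinct ends, a contradiction.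

\section{No pure edges}\label{sec:caseIII}

In the remaining case there are mixed edges and all edges are mixed or null. At an end of a null edge $p_v=q_v=0$, which by (S) does not happen at an end of a mixed edge. Since $\Gamma$ is connected, \emph{all edges are mixed}. By (W), $\Gamma$ has no bridges, so no vertex has degree $1$, and all degrees are at least $3$.

The picture to keep in mind is this. We will see that $z$ is a function of the $2N$ vertex values $p_v,q_v$ and one positive number $\tau_e$ per edge, invariant under two scalings. If every $\tau_e$ is determined by the vertex values, then $\dim M\le2N-2$. If moreover all degrees are at least $4$, then $n\ge2N$ and $\dim M=n-2\ge2N-2$. So the count is tight for $4$-regular graphs, and it can be upset in two ways: by vertices of degree $3$ and by edges on which $\tau_e$ is free. The former occur only where $f$ or $g$ vanishes, the latter only where $(p^2,q^2)$ agrees at both ends. Controlling these two phenomena, and then the $4$-regular case itself, is the content of this section.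

\subsection{Special vertices}

Call $v$ \emph{special} if $p_vq_v=0$. By (S), exactly one of $p_v,q_v$ then vanishes.

\begin{lemma}\label{lem:special}
No edge joins two special vertices.
\end{lemma}

\begin{proof}
Let $e$ be such an edge. By (S), at a special end one of $f,g$ is a nonzero multiple of $\sin$, and the other a nonzero multiple of $\cos$, of the distance from that end. One of them vanishes at the other end, so $\theta_e\in\frac\pi2\mathbb Z$ and $z_e\in\{\pm1,\pm i\}$. Whether $e$ joins special vertices depends only on the type, so this holds on all of $M$. Hence $z_e$ is locally constant on $M$, and the coordinate vector $\mathbf 1_e$ annihilates $T_zM$. By (A), either $a,b$ are dependent or $\mathbf1_e=\lambda a+\mu b$. Since all $a_j,b_j$ are positive, in both cases $b_j=\rho a_j$ for all $j\ne e$, with some $\rho>0$; scale $g$ so that $\rho=1$. Then all edges $j\ne e$ are balanced. As $e$ is not a bridge, $\Gamma-e$ is connected; it contains all vertices. So with $\psi=f+ig$, $|\psi|$ is the same nonzero constant at all vertices, and $(z_j)_{j\ne e}$ is determined, up to finitely many signs, by $N$ phases modulo a global rotation. Since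 $z_e$ takes finitely many values, $n-2=\dim M\le N-1$.

On the other hand, the $N-2$ vertices off $e$ have even degree by Lemma~\ref{lem:balanced}, so degree at least $4$, and the two ends of $e$ have degree at least $3$. Hence $2n\ge4(N-2)+6$, and $2N-1\le n\le N+1$ gives $N\le2$, a contradiction.
\end{proof}

\subsection{Coordinates}

Put $\tau_e=\sqrt{a_e/b_e}>0$. Orient each edge so that $fg'-f'g>0$ along it; its value is then $\sqrt{a_eb_e}$ by (W). For an end $v$ of $e$ let $\varepsilon_{v,e}=+1$ if $e$ leaves $v$ and $-1$ if it enters $v$. The plane vectors $(p_v,\partial_ef(v))$ and $(q_v,\partial_eg(v))$ are orthogonal by \eqref{eq:orth}, have lengths $\sqrt{a_e},\sqrt{b_e}$, and determinant $\varepsilon_{v,e}\sqrt{a_eb_e}$. So the second is the first rotated by $\varepsilon_{v,e}\frac\pi2$ and divided by $\tau_e$: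
\begin{equation}\label{eq:Cauchy}
\partial_ef(v)=-\varepsilon_{v,e}\tau_eq_v,\qquad\partial_eg(v)=\varepsilon_{v,e}\,p_v/\tau_e,\qquad a_e=p_v^2+\tau_e^2q_v^2 .
\end{equation}
Three consequences follow. First, the Kirchhoff conditions become
\begin{equation}\label{eq:K}
q_v\sum_{e\ni v}\varepsilon_{v,e}\tau_e=0,\qquad p_v\sum_{e\ni v}\frac{\varepsilon_{v,e}}{\tau_e}=0\qquad\text{at each }v .
\end{equation}
At a nonspecial vertex these are the mandarin equations \eqref{eq:mandarin} for the numbers $\varepsilon_{v,e}\tau_e$. Second, $a_e$ is the same at both ends of $e=uv$:
\begin{equation}\label{eq:L}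
p_u^2-p_v^2=\tau_e^2\,(q_v^2-q_u^2).
\end{equation}
Third, for $e$ oriented $u\to v$, formula \eqref{eq:Cauchy} says that the derivative of $f$ along $e$ is $-\tau_eq$ at both ends. So $f-if'=Ce^{ix}$ has the value $p+i\tau_eq$ at both ends, and
\begin{equation}\label{eq:Z}
z_e=\frac{p_v+i\tau_eq_v}{p_u+i\tau_eq_u}.
\end{equation}

Call an edge $uv$ \emph{equal} if $(p_u^2,q_u^2)=(p_v^2,q_v^2)$, and \emph{unequal} otherwise. The type of $M$ fixes the orientations, the vanishing pattern of the $p_v,q_v$, and the set of equal edges. Let $X$ be the semialgebraic set of all $(p,q,\tau)\in\mathbb R^N\times\mathbb R^N\times\mathbb R^n_{>0}$ with exactly this vanishing pattern and exactly these equal edges that satisfy \eqref{eq:K} and \eqref{eq:L}. Formula \eqref{eq:Z} defines a semialgebraic map $z:X\to\mathbb T^n$; the denominator is nonzero as $p_u,q_u$ do not both vanish, and the modulus is $1$ by \eqref{eq:L}. We have shown $M\subset z(X)$.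

Both $X$ and $z$ are invariant under
\[
(p,q,\tau)\mapsto\big(\alpha p,\ \beta q,\ \tfrac\alpha\beta\tau\big),\qquad\alpha,\beta>0 .
\]
This action is free, because $p\ne0$ and $q\ne0$: by Lemma~\ref{lem:special} there is a nonspecial vertex. Therefore
\begin{equation}\label{eq:scale}
\dim z(X')\le\dim X'-2\quad\text{for every invariant semialgebraic }X'\subset X .
\end{equation}
In particular $n-2=\dim M\le\dim X-2$, that is, $\dim X\ge n$, and $X\ne\emptyset$.

\subsection{The parameter count}

On an unequal edge both sides of \eqref{eq:L} are nonzero, so $\tau_e$ is determined by $(p,q)$. On an equal edge \eqref{eq:L} is void. By Lemma~\ref{lem:special}, an edge at a special vertex leads to a nonspecial one; the vanishing patterns at its ends differ, so it is unequal. Hence equal edges join nonspecial vertices.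

Let the \emph{clusters} be the connected components of the graph formed by all nonspecial vertices and all equal edges. The pair $(p^2,q^2)$ is constant on a cluster, so an edge with both ends in the same cluster is equal. For a cluster $c$ let $N_c$ be its number of vertices, $n_c$ its number of (equal) edges, which we call \emph{inner}, and $\delta_c$ the number of (unequal) edges leaving it. Let $m_0$ be the number of clusters, $m_1$ the number of special vertices, and $\delta_w=\deg w\ge3$ for special $w$. Each unequal edge has its ends in two different clusters, or in a cluster and at a special vertex, so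
\[
n=\sum_cn_c+\frac12\Big(\sum_c\delta_c+\sum_w\delta_w\Big).
\]

Given $(p,q)$ in the projection of $X$, the numbers $\tau_e$ of unequal edges are known. Let $T_c(p,q)\subset\mathbb R^{n_c}_{>0}$ be the set of values of $\tau$ on the inner edges of $c$ for which \eqref{eq:K} holds at the vertices of $c$. It is nonempty, and we define the integer $\kappa_c\ge0$ by letting $n_c-\kappa_c$ be the maximum of $\dim T_c(p,q)$ over all $(p,q)$ in the projection of $X$. The $(p,q)$ vary in dimension at most $2m_0+m_1$, and over each of them the values of $\tau$ on the equal edges lie in the product of the sets $T_c(p,q)$. Hence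
\[
n\le\dim X\le2m_0+m_1+\sum_c(n_c-\kappa_c).
\]
Inserting the formula for $n$, we get
\begin{equation}\label{eq:count}
\sum_c\Big(\frac{\delta_c}2+\kappa_c-2\Big)+\sum_w\Big(\frac{\delta_w}2-1\Big)\le0 .
\end{equation}
The second sum has terms at least $\frac12$. So we need lower bounds for $\kappa_c$ when $\delta_c$ is small.

\begin{lemma}\label{lem:clusters}
Nonspecial vertices have degree at least $4$. For every cluster $c$:
\begin{enumerate}
\item[(a)] $\kappa_c\ge N_c-1$;
\item[(b)] $\delta_c\ne1$ and $\delta_c\ne3$;
\item[(c)] if $\delta_c=2$, then $\kappa_c\ge2$;
\item[(d)] if $\delta_c=0$, then $\kappa_c\ge3$.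
\end{enumerate}
\end{lemma}

\begin{proof}
At a nonspecial vertex $p_v,q_v\ne0$, so both sums in \eqref{eq:K} vanish. Since $\Gamma$ is loop-free, the sums run over $\deg v$ different edges, and $\deg v\ne3$ by Lemma~\ref{lem:algebra}. As $\deg v\ge3$, the first claim follows.

(a) The first sum in \eqref{eq:K}, at the vertices of $c$, prescribes the divergence of $\tau$ on the connected graph $c$. The incidence matrix of a connected graph with $N_c$ vertices has rank $N_c-1$.

(b) Sum each of the equations $\sum_e\varepsilon_{v,e}\tau_e=0$ and $\sum_e\varepsilon_{v,e}/\tau_e=0$ over the vertices $v$ of $c$. An inner edge occurs with both signs and cancels. The $\delta_c$ numbers $x_e=\varepsilon_{v,e}\tau_e$ on the leaving edges ($v$ the end in $c$) thus satisfy $\sum x_e=\sum1/x_e=0$, and Lemma~\ref{lem:algebra} applies.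

(c) If $N_c=1$, then $c$ has no inner edges, as $\Gamma$ is loop-free, and its vertex would have degree $2$. If $N_c\ge3$, use (a). Let $N_c=2$, with $k$ inner edges between the two vertices. These have degree at least $4$, so $2k+2\ge8$ and $k\ge3$. At one of them, \eqref{eq:K} prescribes $\sum_i\varepsilon_i\tau_i$ and $\sum_i\varepsilon_i/\tau_i$, the sums over the inner edges. Their gradients $(\varepsilon_i)_i$ and $(-\varepsilon_i/\tau_i^2)_i$ are independent unless all $\tau_i$ are equal. So $T_c(p,q)$ lies in the union of a manifold of dimension $k-2$ and a line. Since $1\le k-2$, we get $\dim T_c(p,q)\le k-2$.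

(d) If no edge leaves $c$, then $c=\Gamma$ by connectedness. All vertices are nonspecial of degree at least $4$, all edges are equal, and $N_c=N\ge3$. If $N\ge4$, use (a). Let $N=3$, and let $L\subset\mathbb R^n$ be the space of vectors with zero divergence; $\dim L=n-2$. Then
\[
T_c=\{\tau\in L\cap\mathbb R^n_{>0}:\ (1/\tau_j)_j\in L\}
\]
does not depend on $(p,q)$. We show that $\dim T_c<n-2$, that is, $\kappa_c\ge3$. Otherwise $T_c$ contains a nonempty open subset $O$ of $L$. Differentiating the condition $(1/\tau_j)_j\in L$ along $t\in L$, we get $(t_j/\tau_j^2)_j\in L$ for all $\tau\in O$, $t\in L$. Take for $t$ the circulation around a cycle $C$. Elements of $L$ supported on $C$ are multiples of $t$, so $\tau$ is constant on $C$, for every $\tau\in O$ and every cycle $C$.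

Now $2n\ge12$, so $n\ge6$, and some pair of the three vertices, say $u,v$, is joined by two edges $e_1,e_2$. There is a path from $u$ to $v$ avoiding $e_1,e_2$: either a third edge between them, or, if there is none, a path through the third vertex $w$, since $u$ and $v$ have degree at least $4$ and hence edges to $w$. With $e_1$ this path forms a cycle $C'$ not containing $e_2$. Moving $\tau\in O$ slightly along the circulation of $C'$ changes $\tau_{e_1}$ but not $\tau_{e_2}$. But $\tau_{e_1}=\tau_{e_2}$ on $O$, by the cycle $e_1e_2$. This is a contradiction.
\end{proof}

If some $\delta_c=0$, then $c=\Gamma$ is the only cluster, there are no special vertices, and \eqref{eq:count} reads $\kappa_c-2\le0$, contradicting (d). Otherwise the term of $c$ in \eqref{eq:count} is at least $1$ if $\delta_c=2$, by (c), and at least $\kappa_c\ge N_c-1\ge0$ if $\delta_c\ge4$, with value $0$ only if $\delta_c=4$ and $N_c=1$. By (b) there are no other values of $\delta_c$. So all terms in \eqref{eq:count} must vanish: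
\begin{quote}
\emph{there are no special vertices, every cluster is a single vertex of degree $4$, all edges are unequal, and $n=2N$.}
\end{quote}

\subsection{The $4$-regular case}

In this last case $\tau$ is a function of $(p,q)\in\mathbb R^{2N}$, so $X$ projects injectively to $\mathbb R^{2N}$ and $\dim X\le2N=n$. The count alone gives no contradiction, but so far \eqref{eq:K} at a single vertex has only served to exclude degree $3$. At a vertex of degree $4$ it says more, by Lemma~\ref{lem:algebra}: the numbers $\tau_e$ there agree in pairs. Generically this forces pairs of parallel edges.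

Let $X_{\rm bad}\subset X$ be the invariant subset where, for some vertex $v$ and some distinct neighbors $u\ne u'$ of $v$,
\begin{equation}\label{eq:bad}
(p_u^2-p_v^2)(q_v^2-q_{u'}^2)=(p_{u'}^2-p_v^2)(q_v^2-q_u^2).
\end{equation}
These polynomial equations are nontrivial, since the monomial $p_u^2q_{u'}^2$ occurs only on the left. So $\dim X_{\rm bad}\le2N-1=n-1$, and $\dim z(X_{\rm bad})\le n-3$ by \eqref{eq:scale}.

On $X\setminus X_{\rm bad}$, consider a vertex $v$. The four numbers $\varepsilon_{v,e}\tau_e$ form a multiset $\{\alpha,-\alpha,\beta,-\beta\}$. So each edge $e$ at $v$ has a partner $e'\ne e$ at $v$ with $\tau_{e'}=\tau_e$ and $\varepsilon_{v,e'}=-\varepsilon_{v,e}$. Let $u,u'$ be their other ends. By \eqref{eq:L},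
\[
\frac{p_u^2-p_v^2}{q_v^2-q_u^2}=\tau_e^2=\tau_{e'}^2=\frac{p_{u'}^2-p_v^2}{q_v^2-q_{u'}^2},
\]
where the denominators are nonzero since all edges are unequal. So \eqref{eq:bad} holds for $u,u'$, and hence $u=u'$. Thus $e,e'$ are parallel and oppositely oriented with equal $\tau$, and \eqref{eq:Z} gives
\[
z_ez_{e'}=1 .
\]
Every edge is related in this way to another edge. So the graph of relations on the set of edges has no isolated points and at most $n/2$ components, and for each of the finitely many relation graphs $z$ is determined by one coordinate per component. Therefore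
\[
\dim z(X\setminus X_{\rm bad})\le\frac n2\le n-3,
\]
since $n=2N\ge6$. Altogether $\dim M\le\dim z(X)\le n-3$, contradicting $\dim M=n-2$. This settles the last case and proves $\dim\Sigma^{\rm sing}_\Gamma\le n-3$. As $\dim\Sigma_\Gamma=n-1$, Theorem~\ref{thm:A} is proved. \qed

\begin{remark}
For loop-free $\Gamma$, non-mandarin means $N\ge3$. Apart from $n\ge2$, this is used only in the present section: in Lemma~\ref{lem:special}, in Lemma~\ref{lem:clusters}(d), and in the last inequality. The degenerate points of the mandarins in Example~\ref{ex:mandarin} correspond to a failure of Lemma~\ref{lem:clusters}(d): there $(p^2,q^2)=(1,1)$ at both vertices, so all edges are equal and $\Gamma$ is a single cluster with $\delta_c=0$; moreover $\tau_e=|x_e|$, and \eqref{eq:K} imposes only the two equations \eqref{eq:mandarin} on $\tau$.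
\end{remark}

\section{Exact codimensions}\label{sec:B}

In this section we prove Theorem~\ref{thm:B}. Solutions will be built from solutions on smaller graphs, which exist in the right dimension by Lemma~\ref{lem:dimD}.

\subsection{Part (1)}

If $\Gamma$ is loop-free and not mandarin, then $c_\Gamma\ge2$ by Theorem~\ref{thm:A}. It remains to treat graphs with loops and mandarins. Recall $c_\Gamma\ge1$ from Proposition~\ref{prop:warmup}.

\emph{A loop $e_1$ at $v$.} Since $\deg v\ne2$, some further edge ends at $v$, so $n\ge2$ and $v$ lies on an edge of $H=\Gamma-e_1$. Take $z_1=1$, with $\theta_1=2\pi$, and $(z_2,\dots,z_n)$ with some $0\ne h\in\mathcal E_H$. By Lemma~\ref{lem:dimD} these $z$ form a set of dimension $n-2$. Extend $h$ by $h(v)\cos x$ on $e_1$; it has value $h(v)$ and derivative $0$ at both ends. Also $\sin x$ on $e_1$, extended by $0$, vanishes at $v$ and has outgoing derivatives $1,-1$ there. Both functions lie in $\mathcal E(z)$, and they are independent since only the first is nonzero on $H$. So $\dim\Sigma_\Gamma^{\rm sing}\ge n-2$ and $c_\Gamma=1$.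

\emph{Mandarins with $n\ge4$.} By Example~\ref{ex:mandarin}, every solution of \eqref{eq:mandarin} in nonzero reals $x_j=\tan(\theta_j/2)$ gives a point of $\Sigma_\Gamma^{\rm sing}$. The map $\theta_j\mapsto x_j$ is a local diffeomorphism. The gradients $(1)_j$ and $(-1/x_j^2)_j$ of the two equations are independent unless all $x_j^2$ are equal. So it suffices to give one solution with not all $x_j^2$ equal; near it the solutions form a manifold of dimension $n-2$. Such solutions are
\[
(1,-1,2,-2)\quad(n=4),\qquad \Big(1,1,1,\tfrac{-3+\sqrt5}2,\tfrac{-3-\sqrt5}2\Big)\quad(n=5),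
\]
followed by pairs $1,-1$ for larger $n$. In the second one the last two entries have sum $-3$ and product $1$, so their inverses also have sum $-3$. Hence $c_\Gamma=1$.

\emph{The single edge.} A solution is determined by its value at one vertex, where its derivative is $0$. So $\dim\mathcal E(z)\le1$, $\Sigma^{\rm sing}_\Gamma=\emptyset$ and $c_\Gamma=\infty$. (The mandarin with two edges has vertices of degree $2$.)

\emph{The mandarin with $n=3$.} Put $c_j=\cos(\theta_j/2)$, $s_j=\sin(\theta_j/2)$. The reflection exchanging the vertices splits $\mathcal E(z)=\mathcal E_+\oplus\mathcal E_-$ into even and odd solutions: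
\begin{align*}
\mathcal E_+&=\{A_j\cos(x-\theta_j/2)\text{ on }e_j:\ A_jc_j=p\text{ for all }j,\ \textstyle\sum A_js_j=0\},\\
\mathcal E_-&=\{B_j\sin(x-\theta_j/2)\text{ on }e_j:\ B_js_j=q\text{ for all }j,\ \textstyle\sum B_jc_j=0\},
\end{align*}
with $p,q$ arbitrary. Let $k=\#\{j:c_j=0\}$ and $l=\#\{j:s_j=0\}$; $k+l\le3$. If $k\ge1$, then $p=0$, $A_j=0$ whenever $c_j\ne0$, and the other $A_j$ satisfy one nontrivial equation; so $\dim\mathcal E_+=k-1$. If $k=0$, then $A_j=p/c_j$ and $\mathcal E_+$ is given by $p\sum s_j/c_j=0$; so $\dim\mathcal E_+\le1$. In the same way $\dim\mathcal E_-=l-1$ if $l\ge1$, and for $l=0$ the space $\mathcal E_-$ is given by $q\sum c_j/s_j=0$.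
\begin{itemize}
\item $k=l=0$: $\dim\mathcal E(z)\ge2$ would mean \eqref{eq:mandarin} for the three nonzero numbers $x_j=s_j/c_j$, which is impossible by Lemma~\ref{lem:algebra}.
\item $k=1$: $\mathcal E_+=0$, and $\dim\mathcal E_-\le1$ since $l\le2$.
\item $k=2$: $\dim\mathcal E_+=1$. If $l=1$, then $\mathcal E_-=0$. If $l=0$, the condition is $q\,c_i/s_i=0$ for the one index $i$ with $c_i\ne0$, so $q=0$ and $\mathcal E_-=0$.
\item $k=3$: all $z_j=-1$. Then $\dim\mathcal E_+=2$ and $\dim\mathcal E_-=1$.
\item $k=0$ and $l=1$: $\mathcal E_-=0$ and $\dim\mathcal E_+\le1$. $k=0$ and $l=2$: $\dim\mathcal E_-=1$, and $p\,s_i/c_i=0$ for the one index $i$ with $s_i\ne0$, so $\mathcal E_+=0$. $k=0$ and $l=3$: all $z_j=1$, $\dim\mathcal E_-=2$, $\dim\mathcal E_+=1$.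
\end{itemize}
So $\Sigma^{\rm sing}_\Gamma=\{(1,1,1),(-1,-1,-1)\}$ has dimension $0$, and $c_\Gamma=2$. This proves part (1).

\subsection{Part (2)}

Let $\Gamma$ be loop-free and not mandarin. In both situations of (2) some vertex lies on two edges, so it has degree at least $3$ and $n\ge3$. By Theorem~\ref{thm:A}, $c_\Gamma\ge2$, and it remains to show $\dim\Sigma_\Gamma^{\rm sing}\ge n-3$.

\emph{Parallel edges $e_1,e_2$ between $u$ and $v$.} Let $H$ be $\Gamma-\{e_1,e_2\}$ with $u$ and $v$ identified. It has $n-2\ge1$ edges, and no isolated vertices since $\Gamma$ is connected with at least three vertices. Take $z_1=z_2=1$, with $\theta_1=\theta_2=2\pi$, and the remaining coordinates such that there is $0\ne h\in\mathcal E_H$. By Lemma~\ref{lem:dimD} these points form a set of dimension $n-3$. Parametrize $e_1,e_2$ from $u$. One element of $\mathcal E(z)$ is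
\[
\sin x\text{ on }e_1,\qquad-\sin x\text{ on }e_2,\qquad0\text{ elsewhere.}
\]
Another is $h$, extended by $h(u)\cos x+\beta\sin x$ on $e_1$ and by $h(u)\cos x$ on $e_2$, where $\beta=-\sum\partial_eh(u)$, the sum over the edges of $\Gamma-\{e_1,e_2\}$ at $u$. It is continuous since $h(u)=h(v)$. Its outgoing derivatives on $e_1$ are $\beta$ at $u$ and $-\beta$ at $v$, and on $e_2$ they are $0$. So the Kirchhoff condition holds at $u$ by the choice of $\beta$, and then at $v$ by the condition for $h$ at the merged vertex. The two elements are independent, since only the second is nonzero outside $e_1,e_2$.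

\emph{Pendant edges $e_1,e_2$ at $v$.} Let $H$ be $\Gamma-\{e_1,e_2\}$ without the two leaves, with the Dirichlet condition at $v$ and Kirchhoff conditions elsewhere. Since $\deg v\ge3$, $v$ lies on an edge of $H$. Take $z_1^2=z_2^2=-1$ and the remaining coordinates such that there is $0\ne h\in\mathcal E_H$; again these points form a set of dimension $n-3$. With $x$ the distance from $v$, the function $\sin x$ on $e_1$ or $e_2$ has derivative $0$ at the leaf. So
\[
\sin x\text{ on }e_1,\quad-\sin x\text{ on }e_2,\quad0\text{ elsewhere}
\]
lies in $\mathcal E(z)$, and so does $h$ extended by $-\big(\sum_e\partial_eh(v)\big)\sin x$ on $e_1$ (sum over the edges of $H$ at $v$) and by $0$ on $e_2$. They are independent, since only the second is nonzero on $H$.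

\emph{Trees with $n>1$.} Such a tree is loop-free and has at least three vertices, so it is not mandarin. The penultimate vertex of a longest path has degree at least $2$, hence at least $3$. All but at most one of its neighbors are leaves, since otherwise the path could be prolonged. So it carries two pendant edges, and $c_\Gamma=2$. \qed

\begin{thebibliography}{9}
\bibitem{BCR} Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{REU} \emph{Spectral Simplicity In Quantum Graphs}, \texttt{https://math.indiana.edu/documents/reu/2023/Chamberlain.pdf}.
\end{thebibliography}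

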